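\title{Filter limits of continuous functions and the dimension of the domain}

\begin{abstract}
Let $\mathcal F$ be an analytic filter on $\omega$ and $\xi$ a countable ordinal. Suppose that on every zero-dimensional Polish space each Borel function of class $\xi$ is a pointwise $\mathcal F$-limit of continuous functions. For $\xi\le 2$ the same is known to follow for every Polish space, and this was conjectured for all $\xi$. We show that the conclusion holds on every finite-dimensional Polish space, and that it fails on the Hilbert cube for every $\xi\ge 3$. The counterexample is the indicator function of one $\mathbf{\Sigma}^0_3$ set, which we construct on any strongly infinite-dimensional compact metrizable space.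
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{filter} on $\omega$ is a family $\mathcal F$ of subsets of $\omega$ that contains $\omega$, does not contain $\emptyset$, and is closed under supersets and finite intersections. We identify subsets of $\omega$ with points of $2^\omega$, so that $\mathcal F\subset 2^\omega$, and we call $\mathcal F$ \emph{analytic} (or $\mathbf{\Sigma}^1_1$) if it is the projection of a Borel subset of $2^\omega\times Y$ for some Polish space $Y$. The \emph{dual ideal} is $\mathcal F^*=\{\omega\setminus A: A\in\mathcal F\}$. For a Polish space $X$ and functions $f_n,f:X\to\mathbb R$ we write $f=\lim_{\mathcal F}f_n$ if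
\[
\{n\in\omega: |f_n(x)-f(x)|<\varepsilon\}\in\mathcal F\qquad\text{for all }x\in X\text{ and }\varepsilon>0,
\]
and we let $\mathcal C_{\mathcal F}(X)$ be the set of all $f$ such that $f=\lim_{\mathcal F}f_n$ for some sequence of continuous functions $f_n:X\to\mathbb R$.

Recall the Borel hierarchy of $X$: $\mathbf{\Sigma}^0_1$ consists of the open sets, $\mathbf{\Pi}^0_\alpha$ of the complements of $\mathbf{\Sigma}^0_\alpha$ sets, $\mathbf{\Sigma}^0_\alpha$ for $\alpha>1$ of the countable unions of sets from $\bigcup_{1\le\beta<\alpha}\mathbf{\Pi}^0_\beta$, and $\mathbf{\Delta}^0_\alpha=\mathbf{\Sigma}^0_\alpha\cap\mathbf{\Pi}^0_\alpha$. Thus $\mathbf{\Sigma}^0_2=F_\sigma$, $\mathbf{\Pi}^0_2=G_\delta$, and a $\mathbf{\Sigma}^0_3$ set is a countable union of $G_\delta$ sets. For a countable ordinal $\xi$, the set $\mathcal B_\xi(X)$ of \emph{Borel functions of class $\xi$} consists of all $f:X\to\mathbb R$ with $f^{-1}(U)\in\mathbf{\Sigma}^0_{1+\xi}(X)$ for every open $U\subset\mathbb R$. So $\mathcal B_0(X)$ is the set of continuous functions.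

Which classes $\mathcal B_\xi$ does one limit along $\mathcal F$ reach? For a principal filter $\{A: n_0\in A\}$ the limit is $f_{n_0}$, and only continuous functions are obtained. For the filter of cofinite sets the limit is the ordinary pointwise limit $f$, which is of class $1$ because $\{f>a\}=\bigcup_{q>a,\,q\in\mathbb Q}\bigcup_m\bigcap_{n\ge m}\{f_n\ge q\}$, and symmetrically for $\{f<a\}$. An iterated limit $\lim_m\lim_n f_{m,n}$ is a single limit along the filter on $\omega\times\omega$ of those sets $A$ such that for all but finitely many $m$ we have $(m,n)\in A$ for all but finitely many $n$. So more complicated filters reach higher. The relevant measure of complexity is how hard it is to tell the members of $\mathcal F$ from the members of $\mathcal F^*$. For a pointclass $\Gamma$, say that $\mathcal F$ is \emph{$\Gamma$-separated} from $\mathcal F^*$ if some $S\in\Gamma(2^\omega)$ satisfies $\mathcal F\subset S$ and $S\cap\mathcal F^*=\emptyset$. The following known result is the background of the problem in \cite{fdc}; we use it without proof. A space is \emph{zero-dimensional} if it has a base of clopen sets, and $\mathbf 1_A$ is the indicator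 function of $A$.

\begin{theorem}\label{thm:known}
For every analytic filter $\mathcal F$ and every countable ordinal $\xi$, the following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal B_\xi(X)\subset\mathcal C_{\mathcal F}(X)$ for every zero-dimensional Polish space $X$;
\item[(ii)] $\mathbf 1_A\in\mathcal C_{\mathcal F}(2^\omega)$ for all $A\in\bigcup_{\eta<\xi}\mathbf{\Sigma}^0_{1+\eta}(2^\omega)$;
\item[(iii)] for all $\eta<\xi$, $\mathcal F$ is not $\mathbf{\Sigma}^0_{1+\eta}$-separated from $\mathcal F^*$;
\item[(iv)] $\xi=0$ or $\mathcal F$ is not $\mathbf{\Delta}^0_{1+\xi}$-separated from $\mathcal F^*$.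
\end{enumerate}
Moreover, if $\xi\le 2$, then \textup{(i)} implies $\mathcal B_\xi(X)\subset\mathcal C_{\mathcal F}(X)$ for every Polish space $X$.
\end{theorem}

For example, the cofinite filter satisfies (iii) for $\xi=1$, since an open set containing the point $\omega$ contains a finite set, and it violates (iii) for $\xi=2$, since it is itself $F_\sigma$.

The conjecture posed in \cite{fdc} is that zero-dimensionality can be dropped from (i) at every level:
\begin{quote}
\emph{for every analytic filter $\mathcal F$ and every countable ordinal $\xi$, condition \textup{(i)} implies $\mathcal B_\xi(X)\subset\mathcal C_{\mathcal F}(X)$ for every Polish space $X$.}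
\end{quote}
This is the natural guess. Conditions (iii) and (iv) concern the filter alone, the first three levels confirm the guess, and so do all spaces of finite covering dimension.

\begin{theorem}\label{thm:finite}
If an analytic filter $\mathcal F$ satisfies \textup{(i)} for a countable ordinal $\xi$, then $\mathcal B_\xi(X)\subset\mathcal C_{\mathcal F}(X)$ for every finite-dimensional Polish space $X$.
\end{theorem}

Nevertheless the conjecture is false. A \emph{partition} between disjoint closed sets $P,P'\subset X$ is a set $L=X\setminus(U\cup V)$ with $U,V$ disjoint open sets, $P\subset U$ and $P'\subset V$. A compact metrizable space $X$ is \emph{strongly infinite-dimensional} if there are pairs $(P_s,P'_s)_{s\in\omega}$ of disjoint closed sets such that $\bigcap_sL_s\ne\emptyset$ for every choice of partitions $L_s$ between $P_s$ and $P'_s$. The Hilbert cube $[0,1]^\omega$ is an example (Proposition~\ref{prop:cube}).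

\begin{theorem}\label{thm:main}
For every countable ordinal $\xi\ge3$ there is an analytic filter $\mathcal F$ such that $\mathcal B_\xi(Y)\subset\mathcal C_{\mathcal F}(Y)$ for every zero-dimensional Polish space $Y$, but $\mathcal B_3(X)\not\subset\mathcal C_{\mathcal F}(X)$, and hence $\mathcal B_\xi(X)\not\subset\mathcal C_{\mathcal F}(X)$, for every Polish space $X$ that contains a strongly infinite-dimensional compact set, in particular for $X=[0,1]^\omega$.
\end{theorem}

Together with the last sentence of Theorem~\ref{thm:known} this gives the exact threshold: zero-dimensionality can be dropped from (i) at level $\xi$, for all analytic filters, if and only if $\xi\le2$. For $\xi\ge3$ we do not treat the infinite-dimensional Polish spaces that have no strongly infinite-dimensional compact subset.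

The filters in Theorem~\ref{thm:main} belong to a family $\mathcal F_A$, $A\subset 2^\omega$, defined in Section~\ref{sec:filters}, and the theorem reduces to Theorem~\ref{thm:N}, which produces one $\mathbf{\Sigma}^0_3$ set that defeats all $\mathcal F_A$ at once. Convergence along $\mathcal F_A$ means that at each point $x$ finitely many questions of the form ``is $z\in A$?'' decide the value of the limit. Section~\ref{sec:finite} proves Theorem~\ref{thm:finite} and shows that $2k+1$ questions suffice on the $k$-cube. Section~\ref{sec:square} shows by hand that one question does not suffice on the square; this is the model for the proof of Theorem~\ref{thm:N}, which occupies Sections~\ref{sec:large}--\ref{sec:proof}.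

We use the following standard facts on metrizable spaces. If $1\le\alpha<\beta$, then $\mathbf{\Sigma}^0_\alpha\cup\mathbf{\Pi}^0_\alpha\subset\mathbf{\Delta}^0_\beta$. The class $\mathbf{\Sigma}^0_\alpha$ is closed under finite intersections, countable unions and continuous preimages. For $Y\subset X$, the sets in $\mathbf{\Sigma}^0_\alpha(Y)$ are the traces on $Y$ of the sets in $\mathbf{\Sigma}^0_\alpha(X)$.

\section{The filters $\mathcal F_A$}\label{sec:filters}

Let $Z=2^\omega$. For $z\in Z$ and $\ell\in\omega$ let $z|\ell\in 2^\ell$ be the initial segment of length $\ell$. Let $\Omega$ be the set of clopen subsets of $Z$. By compactness each clopen set is a finite union of cylinders $\{z: z|\ell=\sigma\}$, so $\Omega$ is countably infinite, and we identify it with $\omega$. Any assignment of values $0,1$ to finitely many distinct points of $Z$ is the restriction of some $\mathbf 1_C$, $C\in\Omega$: take a level $\ell$ that separates the points, and let $C$ be the union of the cylinders of the points with value $1$.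

Fix $A\subset Z$. We think of $C\in\Omega$ as a guess for $A$, and we say that $C$ is \emph{correct on} a finite set $E\subset Z$ if $C\cap E=A\cap E$. The sets $\{C\in\Omega: C\text{ is correct on }E\}$ are nonempty, and being correct on $E$ and on $E'$ is being correct on $E\cup E'$. Hence the subsets of $\Omega$ that contain one of these sets form a filter $\mathcal F_A$. By definition, $f=\lim_{\mathcal F_A}f_C$ if and only if for all $x\in X$ and $\varepsilon>0$ there is a finite set $E\subset Z$ with $|f_C(x)-f(x)|<\varepsilon$ for every $C$ that is correct on $E$.

The basic example is this. If $h:X\to Z$ is continuous, then the functions $\mathbf 1_C\circ h$ are continuous, and $\mathbf 1_C(h(x))=\mathbf 1_A(h(x))$ as soon as $C$ is correct on $\{h(x)\}$. Therefore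
\begin{equation}\label{eq:basic}
\mathbf 1_{h^{-1}(A)}=\lim\nolimits_{\mathcal F_A}\mathbf 1_C\circ h .
\end{equation}
On $X=2^\omega$ this produces sets of any prescribed Borel class when $A$ is well chosen. On a connected space $h$ is constant and the example produces nothing; this is the weakness that we exploit.

Call $A\subset Z$ \emph{$\xi$-universal} if $A\in\mathbf{\Sigma}^0_{1+\xi}(Z)$ and every $A'\in\mathbf{\Sigma}^0_{1+\xi}(2^\omega)$ equals $h^{-1}(A)$ for some continuous $h:2^\omega\to Z$. Such sets exist for every countable $\xi$. Indeed, it is a standard fact that some set in $\mathbf{\Sigma}^0_{1+\xi}(2^\omega\times2^\omega)$ has every $\mathbf{\Sigma}^0_{1+\xi}$ subset of $2^\omega$ among its vertical sections; identify $2^\omega\times2^\omega$ with $Z$, and if $A'$ is the section at $u$ put $h(y)=(u,y)$.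

\begin{proposition}\label{prop:FA}
If $A$ is $\xi$-universal, then $\mathcal F_A$ is analytic and satisfies condition \textup{(i)} of Theorem~\ref{thm:known} for $\xi$.
\end{proposition}

\begin{proof}
A set $\mathcal S\subset\Omega$ belongs to $\mathcal F_A$ if and only if there are $k\in\omega$ and $z\in Z^k$ such that
\[
\forall C\in\Omega\ \bigl[\,(\forall j\ \ \mathbf 1_C(z_j)=\mathbf 1_A(z_j))\ \Rightarrow\ C\in\mathcal S\,\bigr].
\]
For each $C$ the condition in brackets is Borel in $(\mathcal S,z)$ because $A$ is Borel, and $\Omega$ is countable. So $\mathcal F_A$ is the projection of a Borel subset of $2^\Omega\times\bigsqcup_kZ^k$. If $\eta<\xi$ and $A'\in\mathbf{\Sigma}^0_{1+\eta}(2^\omega)$, then $A'\in\mathbf{\Sigma}^0_{1+\xi}(2^\omega)$, so $A'=h^{-1}(A)$ with $h$ continuous, and $\mathbf 1_{A'}\in\mathcal C_{\mathcal F_A}(2^\omega)$ by \eqref{eq:basic}. This is (ii), which is equivalent to (i) by Theorem~\ref{thm:known}.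
\end{proof}

The main technical result makes no assumption on $A$.

\begin{theorem}\label{thm:N}
Let $X$ be a strongly infinite-dimensional compact metrizable space. There is a set $N\in\mathbf{\Sigma}^0_3(X)$ such that $\mathbf 1_N\notin\mathcal C_{\mathcal F_A}(X)$ for every $A\subset2^\omega$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:N}]
Let $A$ be $\xi$-universal and $\mathcal F=\mathcal F_A$. Proposition~\ref{prop:FA} gives the first assertion. Let $X$ be Polish, let $K\subset X$ be compact and strongly infinite-dimensional, and let $N\in\mathbf{\Sigma}^0_3(K)$ be given by Theorem~\ref{thm:N}. Since $K$ is closed in $X$, we have $N\in\mathbf{\Sigma}^0_3(X)$. Then $N$ and $X\setminus N$ are in $\mathbf{\Sigma}^0_4(X)$, so $\mathbf 1_N\in\mathcal B_3(X)\subset\mathcal B_\xi(X)$. If $\mathbf 1_N$ were an $\mathcal F$-limit of continuous functions on $X$, their restrictions to $K$ would contradict Theorem~\ref{thm:N}.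
\end{proof}

\begin{remark}
The set $N$ of Theorem~\ref{thm:N} cannot be $\mathbf{\Pi}^0_3$. Otherwise $\mathbf 1_N\in\mathcal B_2(X)$, while $\mathcal B_2(X)\subset\mathcal C_{\mathcal F_A}(X)$ for $2$-universal $A$ by Proposition~\ref{prop:FA} and the last sentence of Theorem~\ref{thm:known}.
\end{remark}

\section{Finite-dimensional spaces: a majority vote}\label{sec:finite}

Let $I=[0,1]$. To use (i) on $I$ we cut $I$ at a countable dense set of points and double each of them, which gives a zero-dimensional compact space above $I$. A continuous function on this space is close to a step function with finitely many jumps, and such a function descends to a continuous function on $I$ if we alter it near the jumps. The alteration destroys convergence near the cuts. The remedy is to use three disjoint sets of cuts: a point of $I$ is close to a jump of at most one of the three step functions, so two of the three altered functions are reliable at that point, and the median of the three values is reliable as well. On $I^k$ each coordinate can spoil one function, so $2k+1$ sets of cuts are enough.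

For a countable dense set $\Lambda\subset(0,1)$ let
\[
I_\Lambda=\{(x,e)\in I\times\{0,1\}^\Lambda:\ e_\lambda=0\text{ if }x<\lambda,\ \ e_\lambda=1\text{ if }x>\lambda\}.
\]
The projection $I_\Lambda\to I$ is onto; its fiber over $x$ has two points if $x\in\Lambda$, since then $e_x$ is free, and one point otherwise. Let $\pi_\Lambda:I_\Lambda^k\to I^k$ be the product map, and write points of $I_\Lambda^k$ as $\zeta=(x_a,e^a)_{1\le a\le k}$.

\begin{lemma}\label{lem:split}
The map $(x,e)\mapsto e$ is a homeomorphism of $I_\Lambda$ onto a closed subset of $\{0,1\}^\Lambda$. In particular $I_\Lambda^k$ is a zero-dimensional compact metrizable space. For every continuous $g:I_\Lambda^k\to\mathbb R$ and $\delta>0$ there are a finite set $F\subset\Lambda$ and a function $\Gamma:(\{0,1\}^F)^k\to\mathbb R$ with $|g(\zeta)-\Gamma(e^1|F,\dots,e^k|F)|\le\delta$ for all $\zeta$.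
\end{lemma}

\begin{proof}
The complement of $I_\Lambda$ is the union of the open sets $\{x<\lambda,\,e_\lambda=1\}$ and $\{x>\lambda,\,e_\lambda=0\}$, so $I_\Lambda$ is compact. If $(x,e),(x',e)\in I_\Lambda$ with $x<x'$, then a point $\lambda\in\Lambda\cap(x,x')$ gives $e_\lambda=0$ and $e_\lambda=1$. So the map is injective, hence a homeomorphism onto its compact image. For finite $F\subset\Lambda$, call \emph{$F$-cell} a set obtained by prescribing $e^1|F,\dots,e^k|F$. The cells are clopen and form a base of $I_\Lambda^k$. Cover $I_\Lambda^k$ by finitely many cells on which $g$ oscillates by at most $\delta$, and let $F$ be the union of the finite sets involved. Each nonempty $F$-cell lies in a cell of the cover. Let $\Gamma$ assign to it a value of $g$ on it, and let $\Gamma$ be $0$ on the patterns of empty cells.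
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
For $\xi\le2$ this is part of Theorem~\ref{thm:known}, so let $\xi\ge3$.

\emph{Reduction to cubes.} Recall that $\dim X\le r$ means that every finite open cover has a finite open refinement in which each point lies in at most $r+1$ members. By the Menger--N\"obeling theorem, a separable metrizable space with $\dim X\le r$, $r\ge0$, embeds in $I^k$ with $k=2r+1$, and a Polish subspace of a metrizable space is $G_\delta$ in it. Let $X\subset I^k$ be $G_\delta$, let $f\in\mathcal B_\xi(X)$, and extend $f$ by $0$ to $I^k$. The preimage of an open set $U$ under the extension is $f^{-1}(U)$ or $f^{-1}(U)\cup(I^k\setminus X)$. Here $f^{-1}(U)$ is the intersection of $X$ with a set in $\mathbf{\Sigma}^0_{1+\xi}(I^k)$, and both $X$ and $I^k\setminus X$ are in $\mathbf{\Sigma}^0_3(I^k)\subset\mathbf{\Sigma}^0_{1+\xi}(I^k)$. So the extension is in $\mathcal B_\xi(I^k)$. Approximating functions on $I^k$ restrict to $X$, so we may assume $X=I^k$ with $k\ge1$.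

\emph{The filter contains the cofinite sets.} If $\omega\setminus\{n\}\notin\mathcal F$, then every member of $\mathcal F$ contains $n$ and no member of $\mathcal F^*$ does, so the clopen set $\{S:n\in S\}$ separates $\mathcal F$ from $\mathcal F^*$, contrary to (iii) with $\eta=0$.

\emph{Construction.} Let $f\in\mathcal B_\xi(I^k)$. Take pairwise disjoint countable dense sets $\Lambda_0,\dots,\Lambda_{2k}\subset(0,1)$ and write $\pi_q=\pi_{\Lambda_q}$. The function $f\circ\pi_q$ is of class $\xi$ on a zero-dimensional Polish space, so (i) gives $f\circ\pi_q=\lim_{\mathcal F}g^q_n$ with $g^q_n$ continuous. Changing $g_n^q$ by at most $2^{-n}$ preserves the limit, because the set where the error is less than $\varepsilon$ contains the intersection of the old set for $\varepsilon/2$ with the cofinite set $\{n:2^{-n}<\varepsilon/2\}$. By Lemma~\ref{lem:split} we may therefore assume $g^q_n(\zeta)=\Gamma^q_n(e^1|F^q_n,\dots,e^k|F^q_n)$ with $F^q_n\subset\Lambda_q$ finite. Choose $\delta_n>0$ such that any two distinct points of $F_n=\bigcup_qF^q_n$ are at distance more than $2\delta_n$, and let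
\[
Y^q_n=\{x\in I^k:\ |x_a-\lambda|\ge\delta_n\text{ for all }a\le k\text{ and }\lambda\in F^q_n\}.
\]
This set is closed. If $x\in Y^q_n$ and $\pi_q(\zeta)=x$, then $e^a_\lambda=1$ or $0$ according as $x_a>\lambda$ or $x_a<\lambda$, for all $\lambda\in F_n^q$. So $g^q_n(\zeta)$ depends only on $x$, and it is a locally constant function of $x\in Y^q_n$. Extend this function to a continuous $f^q_n:I^k\to\mathbb R$ by Tietze's theorem, and let $f_n$ be the median of $f^0_n,\dots,f^{2k}_n$. It is continuous, being the maximum over all $(k+1)$-element sets $J\subset\{0,\dots,2k\}$ of $\min_{q\in J}f^q_n$.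

\emph{Convergence.} Fix $x\in I^k$ and $\varepsilon>0$, and choose $\zeta_q\in\pi_q^{-1}(x)$ for each $q$. The set of all $n$ such that $|g^q_n(\zeta_q)-f(x)|<\varepsilon$ for all $q\le 2k$ belongs to $\mathcal F$. Fix such an $n$. Each coordinate $x_a$ is at distance less than $\delta_n$ from at most one point of $F_n$, and this point lies in exactly one $F^q_n$ because the $\Lambda_q$ are disjoint. So $x\notin Y^q_n$ for at most $k$ values of $q$. For the others, $f^q_n(x)=g^q_n(\zeta_q)$ lies in the interval $(f(x)-\varepsilon,f(x)+\varepsilon)$. The median is $\le$ at least $k+1$ of the values and $\ge$ at least $k+1$ of them; since at most $k$ values lie outside the interval, the median lies inside. Hence $f=\lim_{\mathcal F}f_n$.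
\end{proof}

\begin{remark}\label{rem:questions}
For $\mathcal F_A$ the construction counts questions. Let $A$ be $\xi$-universal and $W\in\mathbf{\Sigma}^0_{1+\xi}(I^k)$. Since $I^k_{\Lambda_q}$ is homeomorphic to a closed subset of $2^\omega$, we have $\pi_q^{-1}(W)=h_q^{-1}(A)$ for a continuous $h_q:I^k_{\Lambda_q}\to Z$. The functions $g^q_C=\mathbf 1_C\circ h_q$ are already of the form $\Gamma(e^1|F,\dots,e^k|F)$ (Lemma~\ref{lem:split} with $\delta=\frac12$), and the median satisfies $f_C(x)=\mathbf 1_W(x)$ whenever $C$ is correct on the set $\{h_0(\zeta_0),\dots,h_{2k}(\zeta_{2k})\}$ of at most $2k+1$ points. On $[0,1]^\omega$ the vote breaks down, since a point with $x_q\in\Lambda_q$ for every $q$ lies on a cut of every splitting.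
\end{remark}

\section{One question does not suffice on the square}\label{sec:square}

By Remark~\ref{rem:questions}, five questions to a $1$-universal set $A$ compute the indicator function of the rational points of the square. We show that one question does not, whatever $A$ is. The argument contains every step of the proof of Theorem~\ref{thm:N}.

\begin{proposition}\label{prop:square}
Let $X=[0,1]^2$, $Q=X\cap\mathbb Q^2$ and $A\subset Z$. There are no continuous functions $f_C:X\to\mathbb R$ $(C\in\Omega)$ and no function $h:X\to Z$ such that $|f_C(x)-\mathbf 1_Q(x)|<\frac13$ whenever $C$ is correct on $\{h(x)\}$.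
\end{proposition}

\begin{proof}
Suppose that $f_C$ and $h$ exist. Neither $h$ nor $A$ has any regularity, so we replace them by closed objects.

\emph{Closed relations.} For $\alpha\in\{0,1\}$ let $R_\alpha$ be the set of $(x,z)\in X\times Z$ such that $f_C(x)\ge\frac23$ for all $C$ with $\mathbf 1_C(z)=\alpha$. For each $C$ this fails on the open set $\{f_C<\frac23\}\times\{\mathbf 1_C=\alpha\}$, so $R_\alpha$ is compact, and so is its projection $X_\alpha$ to $X$. If $x\in Q$ then $(x,h(x))\in R_\alpha$ for $\alpha=\mathbf 1_A(h(x))$. Thus the closed set $X_0\cup X_1$ contains $Q$ and equals $X$, and some $X_\alpha$ contains an open disc $B$. Let $T=B\setminus Q$.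

\emph{False certificates are pinned.} Let $x\in T$ and $(x,z)\in R_\alpha$. If $z\ne h(x)$, some $C$ is correct on $\{h(x)\}$ and has $\mathbf 1_C(z)=\alpha$; then $f_C(x)<\frac13$ and $f_C(x)\ge\frac23$. Hence the section of $R_\alpha$ at $x$ is exactly $\{h(x)\}$.

\emph{The question is constant.} If $x_k\to x$ in $T$, every limit point $z$ of $h(x_k)$ satisfies $(x,z)\in R_\alpha$, so $z=h(x)$. Thus $h$ is continuous on $T$. The set $T$ is path connected: two points of $T$ are joined inside $B$ by uncountably many two-segment paths through their perpendicular bisector, which are disjoint except for the endpoints, and one of them misses the countable set $Q$. So $h$ has a constant value $\gamma$ on $T$.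

\emph{Absorbing the constant.} Take $y\in Q\cap B$ and $C$ correct on $\{\gamma,h(y)\}$. Then $f_C<\frac13$ on $T$, so $f_C(y)\le\frac13$ because $T$ is dense in $B$; but $f_C(y)>\frac23$.
\end{proof}

In general a point $x$ asks a finite set $E_x$ of questions, of unbounded size, and four difficulties appear.
\begin{enumerate}
\item[(1)] The size of $E_x$ has to be bounded on a set $T$ that is still ``dense and connected''. This calls for a Baire category argument.
\item[(2)] There are countably many closed relations instead of two, and one of their projections must still be big. For $Q$ this fails, as $Q$ is a countable union of points.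
\item[(3)] The sections of the relation are sets of tuples, and we only know that each tuple meets $E_x$. One coordinate can still be made constant, but only on a smaller set.
\item[(4)] Each constant removes one question, so the argument must be repeated on smaller and smaller sets, a number of times that is not known in advance.
\end{enumerate}
Section~\ref{sec:large} introduces a notion of big set that handles (1), (2) and (4): a set is big if it retains infinitely many of the directions that witness strong infinite-dimensionality, and each step of the argument spends some of them and keeps infinitely many. Section~\ref{sec:N} builds the analogue of $Q$, and Section~\ref{sec:constants} deals with (3).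

\section{Large sets and persistent sets}\label{sec:large}

The Poincar\'e--Miranda theorem states that if $g_0,\dots,g_n:[0,1]^{n+1}\to\mathbb R$ are continuous, with $g_s\ge0$ on the face $\{x_s=0\}$ and $g_s\le0$ on the face $\{x_s=1\}$, then the $g_s$ have a common zero.

\begin{proposition}\label{prop:cube}
The Hilbert cube $X=[0,1]^\omega$ is strongly infinite-dimensional, as witnessed by $P_s=\{x_s=0\}$ and $P'_s=\{x_s=1\}$.
\end{proposition}

\begin{proof}
Suppose that $U_s\supset P_s$ and $V_s\supset P'_s$ are disjoint open sets with $X=\bigcup_s(U_s\cup V_s)$. By compactness the indices $s\le n$ suffice for some $n$. Let $d$ be a compatible metric and $g_s(x)=d(x,X\setminus U_s)-d(x,X\setminus V_s)$. On $U_s$ the first term is positive and the second vanishes, so $g_s>0$ on $U_s$; likewise $g_s<0$ on $V_s$. Applied on $[0,1]^{n+1}\times\{0\}$, the Poincar\'e--Miranda theorem gives $x$ with $g_s(x)=0$ for all $s\le n$. This $x$ lies in no $U_s\cup V_s$ with $s\le n$, a contradiction.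
\end{proof}

From now on $(X,d)$ is a strongly infinite-dimensional compact metric space, witnessed by $(P_s,P'_s)_{s\in\omega}$. Fix continuous functions $\varphi_s:X\to[0,1]$ with $\varphi_s=0$ on $P_s$ and $\varphi_s=1$ on $P'_s$. They play the role of coordinates; on the Hilbert cube take $\varphi_s(x)=x_s$.

\begin{definition}
Let $S\subset\omega$. An \emph{$S$-system} is a family $(U_s,V_s)_{s\in S}$ of pairs of open sets with $U_s\cap V_s=\emptyset$, $\{\varphi_s<\frac13\}\subset U_s$ and $\{\varphi_s>\frac23\}\subset V_s$. It \emph{covers} $T\subset X$ if $T\subset\bigcup_{s\in S}(U_s\cup V_s)$. The set $T$ is \emph{$S$-small} if some $S$-system covers it, and \emph{$S$-large} otherwise. A \emph{large compactum} is a compact set $K\subset X$ that is $S$-large for some infinite $S$.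
\end{definition}

So $T$ is $S$-large if it meets $\bigcap_{s\in S}L_s$ for all partitions $L_s=X\setminus(U_s\cup V_s)$ coming from $S$-systems. The empty set is $S$-small for every $S$, and $\emptyset$-large means nonempty. A connected set that meets both $\{\varphi_s<\frac13\}$ and $\{\varphi_s>\frac23\}$ is $\{s\}$-large. The whole space $X$ is $\omega$-large: an $\omega$-system covering $X$ would give partitions between $P_s$ and $P'_s$ with empty intersection. This is the only place where strong infinite-dimensionality is used; it says that $X$ is a large compactum.

\begin{lemma}\label{lem:large}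
Let $S\subset\omega$ and $T\subset X$.
\begin{enumerate}
\item[(a)] If $T'\subset T$, $S\subset S'$ and $T'$ is $S'$-large, then $T$ is $S$-large.
\item[(b)] If $T=\bigcup_nT_n$ is a finite or countable union, $T$ is $S$-large and the sets $S_n\subset S$ are pairwise disjoint, then some $T_n$ is $S_n$-large.
\item[(c)] If $T=T_1\cup\dots\cup T_q$ is $S$-large and $\overline{T_a}\cap T_b=\emptyset$ for $a\ne b$, then some $T_a$ is $S$-large.
\item[(d)] If every open set $O\supset T$ contains an $S$-large set, then $T$ is $S$-large.
\item[(e)] If $T$ is $S$-large, $s\in S$ and $t\in[\frac13,\frac23]$, then $T\cap\{\varphi_s=t\}$ is $(S\setminus\{s\})$-large.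
\end{enumerate}
\end{lemma}

Note the prices. An arbitrary decomposition (b) costs directions, a decomposition into separated pieces (c) and a passage to the limit (d) cost nothing, and a slice (e) costs one direction. Part (c) is the substitute for connectedness.

\begin{proof}
Call $(\{\varphi_s<\frac13\},\{\varphi_s>\frac23\})$ the trivial pair at $s$.

(a) An $S$-system covering $T$, completed by trivial pairs at $s\in S'\setminus S$, is an $S'$-system covering $T'$.

(b) If each $T_n$ is covered by an $S_n$-system, these systems together with trivial pairs at $s\in S\setminus\bigcup_nS_n$ form an $S$-system covering $T$.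

(c) Discard the empty pieces; if one piece remains we are done. Otherwise let $G_a=\{x:d(x,T_a)<d(x,\bigcup_{b\ne a}T_b)\}$. These sets are open. They are pairwise disjoint, since $x\in G_a\cap G_b$ would give $d(x,T_a)<d(x,T_b)<d(x,T_a)$. Also $T_a\subset G_a$, since a point of $T_a$ lies in no $\overline{T_b}$ with $b\ne a$. Suppose that each $T_a$ is covered by an $S$-system $(U^a_s,V^a_s)_{s\in S}$, and put
\[
U_s=\{\varphi_s<\tfrac13\}\cup\bigcup_a(U^a_s\cap G_a),\qquad V_s=\{\varphi_s>\tfrac23\}\cup\bigcup_a(V^a_s\cap G_a).
\]
Then $U_s\cap V_s=\emptyset$: the sets $\{\varphi_s<\frac13\}\cap V^a_s$ and $U^a_s\cap\{\varphi_s>\frac23\}$ are contained in $U^a_s\cap V^a_s=\emptyset$, and $U^a_s\cap G_a\cap V^b_s\cap G_b$ is empty both for $a=b$ and for $a\ne b$. A point of $T_a$ lies in $G_a$ and in some $U^a_s\cup V^a_s$, hence in $U_s\cup V_s$. So $T$ is $S$-small.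

(d) If an $S$-system covers $T$, the union $O$ of its sets is open, contains $T$, and has only $S$-small subsets.

(e) An $(S\setminus\{s\})$-system covering $T\cap\{\varphi_s=t\}$, together with the pair $(\{\varphi_s<t\},\{\varphi_s>t\})$, is an $S$-system covering $T$; the new pair is admissible because $\frac13\le t\le\frac23$.
\end{proof}

\begin{example}
In the Hilbert cube, $K=\{x: x_s=\frac12\text{ for }s\notin S\}$ is $S$-large. Indeed, for finite $F\subset\omega\setminus S$ the set $K_F=\{x:x_s=\frac12\text{ for }s\in F\}$ is $S$-large by (e) and (a); by compactness every open set containing $K=\bigcap_FK_F$ contains some $K_F$; now apply (d).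
\end{example}

\begin{definition}
A set $T\subset X$ is \emph{persistent in} a large compactum $K$ if $T$ meets every large compactum $K'\subset K$.
\end{definition}

\begin{lemma}\label{lem:persist}
Let $T$ be persistent in the large compactum $K$.
\begin{enumerate}
\item[(a)] If $K'\subset K$ is a large compactum, then $T$ and $T\cap K'$ are persistent in $K'$.
\item[(b)] If $T=T'\cup T''$ and $T''$ is not persistent in $K$, then $T'$ is persistent in some large compactum $K'\subset K$.
\item[(c)] $T\cap K$ is $S$-large for some infinite $S$.
\item[(d)] If $T\cap K\subset\bigcup_nX_n$ with all $X_n$ closed, then some $K\cap X_n$ is a large compactum.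
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every large compactum in $K'$ is one in $K$, and it meets $T$ in a point of $K'$.

(b) Take a large compactum $K'\subset K$ disjoint from $T''$. Every large compactum in $K'$ meets $T$ and misses $T''$, so it meets $T'$.

(c) Let $K$ be $S'$-large with $S'$ infinite, and split $S'$ into infinite sets $S$ and $S''$. Suppose that an $S$-system covers $T\cap K$, and let $O$ be the union of its sets. Then $K\cap O$ is $S$-small, so $K\setminus O$ is $S''$-large by Lemma~\ref{lem:large}(b). Thus $K\setminus O$ is a large compactum in $K$ that misses $T$, a contradiction.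

(d) Split the set $S$ of (c) into pairwise disjoint infinite sets $S_n$. By Lemma~\ref{lem:large}(b) some $T\cap K\cap X_n$ is $S_n$-large, and then so is $K\cap X_n$ by Lemma~\ref{lem:large}(a).
\end{proof}

\begin{lemma}\label{lem:baire}
If a large compactum $K_0$ is contained in $\bigcup_nT_n$, then some $T_n$ is persistent in some large compactum $K\subset K_0$.
\end{lemma}

\begin{proof}
Otherwise, $T_n$ is persistent in no large compactum inside $K_0$, and we can choose large compacta $K_0\supset K_1\supset\cdots$ with $K_{n+1}\cap T_n=\emptyset$. They are nonempty and compact, so $\bigcap_nK_n$ has a point, which lies in $K_0$ and in no $T_n$.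
\end{proof}

It helps to compare with the interval $[0,1]$, with nondegenerate closed intervals in place of large compacta. Then ``persistent'' means ``dense'', parts (a) and (b) of Lemma~\ref{lem:persist} hold, and Lemma~\ref{lem:baire} is the Baire category theorem. Part (d) is false there, as the rationals show. It holds here because an infinite set of directions splits into infinitely many infinite sets, and it resolves difficulty (2).

\section{A $\mathbf{\Sigma}^0_3$ set that splits every large compactum}\label{sec:N}

We need a set $N$ such that $N$ and $X\setminus N$ both meet every large compactum. Neither can be $F_\sigma$: by Lemma~\ref{lem:persist}(d), an $F_\sigma$ set that is persistent in $X$ contains a large compactum. Like the rationals, $N$ will be a countable union of sets $D_s$ that are nowhere persistent. To make $N$ meet every large compactum, we list all compact subsets of $X$ along a Cantor set of parameters $t$, read the parameter off the coordinate $\varphi_s$, and select one point of the $t$-th compact set in the slice $\{\varphi_s=t\}$. We do this for every $s$, because we do not know in advance in which directions a given compactum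 is large.

We use three standard facts: the space $\mathcal K(X)$ of nonempty compact subsets of $X$ with the Hausdorff metric $d_H$ is compact; every nonempty compact metrizable space is a continuous image of the Cantor set; and $X$ embeds in $[0,1]^\omega$. Fix a Cantor set $H\subset[\frac13,\frac23]$, a continuous surjection $\kappa:H\to\mathcal K(X)$, and an embedding $\psi=(\psi_j)_{j\in\omega}:X\to[0,1]^\omega$. Put
\[
M_s=\{x\in X:\ \varphi_s(x)\in H\text{ and }x\in\kappa(\varphi_s(x))\},
\]
so that $M_s\cap\{\varphi_s=t\}=\kappa(t)\cap\{\varphi_s=t\}$ for $t\in H$. The set $M_s$ is closed: if $x_k\in M_s$ and $x_k\to x$, then $t_k=\varphi_s(x_k)\to t=\varphi_s(x)\in H$ and $d(x,\kappa(t))\le d(x,x_k)+d_H(\kappa(t_k),\kappa(t))\to0$. Let $D_s$ be the set of $x\in M_s$ such that $\psi(x)$ is lexicographically least among all $\psi(x')$ with $x'\in M_s$ and $\varphi_s(x')=\varphi_s(x)$, and let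
\[
N=\bigcup_{s\in\omega}D_s .
\]

\begin{lemma}\label{lem:D}
Each nonempty slice $M_s\cap\{\varphi_s=t\}$ contains exactly one point of $D_s$. Each $D_s$ is $G_\delta$, and so $N\in\mathbf{\Sigma}^0_3(X)$.
\end{lemma}

\begin{proof}
In a nonempty slice, which is compact, minimize $\psi_0$, then minimize $\psi_1$ on the set of minimizers, and so on. The resulting decreasing sequence of nonempty compact sets has nonempty intersection. It consists of the points with lexicographically least $\psi$, and it is a single point because $\psi$ is injective. A point $x\in M_s$ is not in $D_s$ if and only if for some $j,k\in\omega$ there is $x'\in M_s$ with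
\[
\varphi_s(x')=\varphi_s(x),\qquad \psi_i(x')=\psi_i(x)\ \ (i<j),\qquad \psi_j(x')\le\psi_j(x)-2^{-k}.
\]
For fixed $j,k$ these pairs $(x,x')$ form a compact subset of $M_s\times M_s$, whose projection is compact. So $M_s\setminus D_s$ is $F_\sigma$, and $D_s$ is the intersection of a closed set with a $G_\delta$ set.
\end{proof}

\begin{proposition}\label{prop:N}
Both $N$ and $X\setminus N$ are persistent in $X$.
\end{proposition}

\begin{proof}
\emph{$N$ is persistent.} Let $K$ be compact and $S$-large with $S$ infinite. Pick $s\in S$ and $t\in H$ with $\kappa(t)=K$. The slice $M_s\cap\{\varphi_s=t\}=K\cap\{\varphi_s=t\}$ is nonempty by Lemma~\ref{lem:large}(e), so it contains a point of $D_s$, which lies in $K\cap N$.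

\emph{No $D_n$ is persistent in any large compactum.} Suppose that $D_n$ is persistent in $K$. By Lemma~\ref{lem:persist}(c), $T=D_n\cap K$ is $S$-large for some infinite $S$. The point is that $\varphi_n$ maps $T$ into the zero-dimensional set $H$, so we can concentrate on one slice at no cost. For each $\ell$, partition $H$ into finitely many compact sets of diameter at most $2^{-\ell}$. Their preimages under $\varphi_n$ are pairwise disjoint closed sets covering $T$, so by Lemma~\ref{lem:large}(c) there is a piece $H_\ell$ such that $T\cap\varphi_n^{-1}(H_\ell)$ is $S$-large; by (a) so is $K\cap\varphi_n^{-1}(H_\ell)$. Pick $t_\ell\in H_\ell$ and a subsequence along which $t_\ell\to t$. Let $O$ be an open set containing $K_t=K\cap\{\varphi_n=t\}$. On the compact set $K\setminus O$ the function $|\varphi_n-t|$ is bounded below by some $\eta>0$, and $H_\ell\subset(t-\eta,t+\eta)$ for large $\ell$ in the subsequence; then $K\cap\varphi_n^{-1}(H_\ell)\subset O$. By Lemma~\ref{lem:large}(d), $K_t$ is $S$-large. It contains at most one point $y$ of $D_n$ by Lemma~\ref{lem:D}. Choose $s\in S$ and $u\in[\frac13,\frac23]$, with $u\ne\varphi_s(y)$ if $y$ exists.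 By Lemma~\ref{lem:large}(e), $K_t\cap\{\varphi_s=u\}$ is a large compactum in $K$ that misses $D_n$, a contradiction.

\emph{$X\setminus N$ is persistent.} Otherwise some large compactum is contained in $\bigcup_nD_n$, and Lemma~\ref{lem:baire} makes some $D_n$ persistent in a large compactum.
\end{proof}

\section{Making one coordinate constant}\label{sec:constants}

The next lemma replaces the step ``a continuous map from a connected set to $Z$ is constant''. For a relation $R\subset K\times Z^p$ let $R_x=\{w\in Z^p:(x,w)\in R\}$.

\begin{lemma}\label{lem:const}
Let $K\subset X$ be compact, $p\ge1$, $n\in\omega$, let $R\subset K\times Z^p$ be closed, and let $T\subset K$ be $S$-large with $S$ infinite. Assume that for every $x\in T$ the section $R_x$ is nonempty and there is a set $e_x\subset Z$ with $|e_x|\le n$ that meets $\{w_1,\dots,w_p\}$ for every $w\in R_x$. Then there are $j\le p$ and $\gamma\in Z$ such that $\{x\in K:\exists w\in R_x\ \ w_j=\gamma\}$ is a large compactum.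
\end{lemma}

\begin{example}
Let $K=T=[0,1]^\omega$ and $p=1$, and view the split interval $I_\Lambda$ of Section~\ref{sec:finite} as a closed subset of $Z$. If $R_x$ is the fiber of $I_\Lambda\to I$ over $x_0$, the hypotheses hold with $n=2$, and the nonempty sets in the conclusion are the slices $\{x_0=t\}$. So the passage to a smaller compactum cannot be avoided. If instead $R_x$ is the fiber over $x$ of the product map $I_\Lambda^\omega\to I^\omega$, with $I_\Lambda^\omega$ viewed as a closed subset of $Z$, then the sets in the conclusion have at most one point, and a point $y$ is covered by $(\{\varphi_s<u\},\{\varphi_s>u\})$ for $u\ne\varphi_s(y)$. So the bound $n$ cannot be omitted.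
\end{example}

The sets $e_x$ depend on $x$ in an arbitrary way, so we replace them by canonical objects: at each finite level $\ell$ we look at \emph{all} smallest sets of words that meet every tuple of $R_x$. The family of these sets varies semicontinuously with $x$, hence it is locally constant on the set where its two numerical invariants are fixed, and Lemma~\ref{lem:large}(c) fixes it at no cost. Fixing the invariants requires Lemma~\ref{lem:large}(b) and does cost directions. To pass to the limit in $\ell$ we need the same infinite set of directions at infinitely many levels, so the invariants must range over a finite set that does not depend on $\ell$. Step~1 provides this bound.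

\begin{proof}
For $\ell\in\omega$ and $x\in K$ let
\[
\mathcal U^\ell_x=\bigl\{\{w_1|\ell,\dots,w_p|\ell\}: w\in R_x\bigr\},
\]
a family of nonempty subsets of $2^\ell$ with at most $p$ elements each. A \emph{transversal} of a family is a subset of $2^\ell$ that meets all its members. For $x\in T$ the family $\mathcal U^\ell_x$ is nonempty and has the transversal $\{z|\ell:z\in e_x\}$, so the least size $b$ of a transversal satisfies $1\le b\le n$. Let $\mathcal T^\ell_x$ be the set of transversals of size $b$, let $c=|\mathcal T^\ell_x|\ge1$, and call $(b,c)$ the \emph{type} of $x$ at level $\ell$.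

\emph{Step 1: $c\le p^b$.} A set $Y\subset2^\ell$ with $|Y|<b$ is not a transversal, so we can fix a member $u(Y)$ of $\mathcal U^\ell_x$ disjoint from $Y$, and number its elements with indices in $\{1,\dots,p\}$. Given $\Theta\in\mathcal T^\ell_x$, choose successively $y_{i+1}\in\Theta\cap u(\{y_1,\dots,y_i\})$ for $i=0,\dots,b-1$. The $y_i$ are distinct because $u(Y)\cap Y=\emptyset$, so $\Theta=\{y_1,\dots,y_b\}$. The sequence of the indices of the $y_i$, an element of $\{1,\dots,p\}^b$, determines $y_1,y_2,\dots,y_b$ one after the other, and hence $\Theta$.

\emph{Step 2: fixing the type.} All types lie in the finite set of pairs with $1\le b\le n$ and $1\le c\le p^b$. Fix a partition of $S$ into infinite sets $S_{b,c}$ indexed by these pairs. By Lemma~\ref{lem:large}(b), for each $\ell$ there is a pair $(b,c)$ such that the set $T^\ell_{b,c}$ of points of $T$ of type $(b,c)$ at level $\ell$ is $S_{b,c}$-large. Some pair $(b,c)$ works for all $\ell$ in an infinite set $\mathbb L\subset\omega$. Fix it and put $S^*=S_{b,c}$.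

\emph{Step 3: fixing the transversals.} Let $\ell\in\mathbb L$. Split $T^\ell_{b,c}$ into the finitely many pieces $T^\ell_{\mathcal T}=\{x\in T^\ell_{b,c}:\mathcal T^\ell_x=\mathcal T\}$. We claim that these are separated in the sense of Lemma~\ref{lem:large}(c). Let $x_k\in T^\ell_{\mathcal T'}$ converge to $x\in T^\ell_{\mathcal T}$. If a set $u$ belongs to $\mathcal U^\ell_{x_k}$ for infinitely many $k$, witnessed by $w^k\in R_{x_k}$, then a limit point $w$ of the $w^k$ lies in $R_x$ and agrees with some $w^k$ up to level $\ell$ in all coordinates, so $u\in\mathcal U^\ell_x$. There are finitely many sets $u\subset2^\ell$, so $\mathcal U^\ell_{x_k}\subset\mathcal U^\ell_x$ for large $k$. Then every transversal of $\mathcal U^\ell_x$ is one of $\mathcal U^\ell_{x_k}$. The least size is $b$ for both families, so $\mathcal T\subset\mathcal T'$, and $|\mathcal T|=|\mathcal T'|=c$ gives $\mathcal T=\mathcal T'$. This proves the claim, and some piece $T^\ell_{\mathcal T}$ is $S^*$-large.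

Pick $\Theta\in\mathcal T$ and $\sigma_\ell\in\Theta$. For $x\in T^\ell_{\mathcal T}$ some member of $\mathcal U^\ell_x$ contains $\sigma_\ell$, for otherwise $\Theta\setminus\{\sigma_\ell\}$ would be a transversal of size $b-1$. Hence the set
\[
M^\ell=\{x\in K:\ \exists w\in R_x\ \exists j\le p\ \ w_j|\ell=\sigma_\ell\}
\]
contains $T^\ell_{\mathcal T}$ and is $S^*$-large.

\emph{Step 4: the limit.} For $\ell\in\mathbb L$ choose $z_\ell\in Z$ extending $\sigma_\ell$, and shrink $\mathbb L$ so that $z_\ell\to\gamma$. Let $M_j=\{x\in K:\exists w\in R_x\ \ w_j=\gamma\}$, a projection of a compact set, and let $M=M_1\cup\dots\cup M_p$. We claim that every open $O\supset M$ contains some $M^\ell$ with $\ell\in\mathbb L$. Otherwise pick $x_\ell\in M^\ell\setminus O$ with witnesses $w^\ell$ and $j_\ell$. Along a subsequence $j_\ell=j$ is constant and $(x_\ell,w^\ell)\to(x,w)\in R$, with $x\notin O$. Since $w^\ell_j|\ell=z_\ell|\ell$ and $z_\ell\to\gamma$, we get $w_j=\gamma$, so $x\in M\subset O$, a contradiction. By Lemma~\ref{lem:large}(d), $M$ is $S^*$-large. Split $S^*$ into $p$ infinite sets; by Lemma~\ref{lem:large}(b) some $M_j$ is a large compactum.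
\end{proof}

\section{Proof of Theorem~\ref{thm:N}}\label{sec:proof}

Let $N$ be the set of Section~\ref{sec:N}, and put $N_1=N$, $N_0=X\setminus N$. Of $N$ we use only that $N_0$ and $N_1$ are persistent in $X$. Let $A\subset Z$ and suppose that $\mathbf 1_N=\lim_{\mathcal F_A}f_C$ with all $f_C:X\to\mathbb R$ continuous. For each $x\in X$ fix a finite set $E_x\subset Z$ such that
\begin{equation}\label{eq:Ex}
|f_C(x)-i|<\tfrac13\quad\text{whenever }x\in N_i\text{ and }C\text{ is correct on }E_x .
\end{equation}

\subsection*{Certificates}
As on the square, we forget which answers are true and record only that some list of points $z_j$ with answers $\alpha_j$ forces $f_C(x)$ to one side. Two features are new. A finite set $G$ collects the questions already made constant, and on $G$ we use the true answers. Moreover, a list may be contradictory ($z_j=z_k$ with $\alpha_j\ne\alpha_k$), in which case it forces everything vacuously. Excluding this is an open condition on $z$, so we ask that contradictory answers be separated at a fixed level $\ell$, which is a clopen condition.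

For $i\in\{0,1\}$, $m\ge1$, $\alpha\in\{0,1\}^m$, $\ell\in\omega$ and finite $G\subset Z$, let $R(i;m,\alpha,\ell,G)$ be the set of all $(x,z)\in X\times Z^m$ such that
\begin{enumerate}
\item[(C1)] $z_j|\ell\ne z_k|\ell$ if $\alpha_j\ne\alpha_k$, and $z_j|\ell\ne g|\ell$ if $g\in G$ and $\mathbf 1_A(g)\ne\alpha_j$;
\item[(C2)] for every $C\in\Omega$ that is correct on $G$ and has $\mathbf 1_C(z_j)=\alpha_j$ for all $j\le m$, we have $|f_C(x)-(1-i)|\ge\frac23$ in the form: $f_C(x)\ge\frac23$ if $i=1$, and $f_C(x)\le\frac13$ if $i=0$.
\end{enumerate}
Let $X(i;m,\alpha,\ell,G)$ be the projection of this set to $X$.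

\begin{lemma}\label{lem:cert}
The sets $R(i;m,\alpha,\ell,G)$ and $X(i;m,\alpha,\ell,G)$ are compact, and for every $i$ and every finite $G\subset Z$,
\[
N_i\subset\bigcup_{m,\alpha,\ell}X(i;m,\alpha,\ell,G).
\]
\end{lemma}

\begin{proof}
Condition (C1) is clopen. For each $C$ correct on $G$, condition (C2) fails on the product of the open set $\{f_C<\frac23\}$ or $\{f_C>\frac13\}$ with the clopen set $\{z:\mathbf 1_C(z_j)=\alpha_j\text{ for all }j\}$. So the relation is closed in the compact space $X\times Z^m$, and its projection is compact.

Let $x\in N_i$. Let $z=(z_1,\dots,z_m)$ enumerate $E_x\setminus G$; if this set is empty, let $m=1$ and let $z_1$ be arbitrary. Put $\alpha_j=\mathbf 1_A(z_j)$. The finitely many pairs of points in (C1) are pairs with different values of $\mathbf 1_A$, hence pairs of distinct points, so (C1) holds for large $\ell$. A set $C$ as in (C2) is correct on $G\cup\{z_1,\dots,z_m\}\supset E_x$, so \eqref{eq:Ex} gives (C2).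
\end{proof}

\begin{lemma}\label{lem:pin}
If $x\in N_i$ and $(x,z)\in R(1-i;m,\alpha,\ell,G)$, then $z_j\in E_x\setminus G$ for some $j$.
\end{lemma}

\begin{proof}
Suppose not. Assign the value $\mathbf 1_A(y)$ to each $y\in G\cup E_x$ and the value $\alpha_j$ to $z_j$. This is consistent: by (C1), $z_j=z_k$ implies $\alpha_j=\alpha_k$, and $z_j\in G$ implies $\alpha_j=\mathbf 1_A(z_j)$; and no $z_j$ lies in $E_x\setminus G$. Let $C\in\Omega$ realize the assignment. Since $C$ is correct on $E_x$, \eqref{eq:Ex} gives $f_C(x)<\frac13$ if $i=0$ and $f_C(x)>\frac23$ if $i=1$. Since $C$ is as in (C2) for $1-i$, we have $f_C(x)\ge\frac23$ if $i=0$ and $f_C(x)\le\frac13$ if $i=1$. This is a contradiction.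
\end{proof}

\subsection*{Two extremal choices}
The plan is to make the coordinates of a false certificate constant one at a time with Lemma~\ref{lem:const}. Either a new coordinate can be fixed, or the constants found so far already account for one of the questions in $E_x\setminus G$ on a persistent set, and then we move them into $G$. Both processes are finite, and we organize them as extremal choices.

A \emph{configuration} is a tuple $(i,K,T,G,n)$ where $i\in\{0,1\}$, $K$ is a large compactum, $T\subset N_i$ is persistent in $K$, $G\subset Z$ is finite, $n\in\omega$, and $|E_x\setminus G|\le n$ for all $x\in T$. Configurations exist: the countably many sets $\{x\in N_i:|E_x|\le n\}$ cover the large compactum $X$, so by Lemma~\ref{lem:baire} one of them is persistent in a large compactum, and we take $G=\emptyset$. Fix a configuration with \emph{$n$ minimal}.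

By Proposition~\ref{prop:N} and Lemma~\ref{lem:persist}(a), the other side $N_{1-i}$ is persistent in $K$. By Lemma~\ref{lem:cert} it is covered by countably many closed sets, so by Lemma~\ref{lem:persist}(d) there are $m,\alpha,\ell$ such that
\[
K_0=K\cap X(1-i;m,\alpha,\ell,G)
\]
is a large compactum. Put $R=R(1-i;m,\alpha,\ell,G)$. All sections $R_x$ with $x\in K_0$ are nonempty.

Consider the triples $(J,(\gamma_j)_{j\in J},K')$ where $J\subset\{1,\dots,m\}$, $\gamma_j\in Z$, and $K'\subset K_0$ is a large compactum such that every $x\in K'$ has some $z\in R_x$ with $z_j=\gamma_j$ for all $j\in J$. The triple with $J=\emptyset$ and $K'=K_0$ is one. Fix a triple with \emph{$|J|$ maximal}, call its compactum $K_1$, and let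
\[
R^J=\{(x,z)\in R:\ x\in K_1,\ z_j=\gamma_j\text{ for all }j\in J\}.
\]
This is a compact set with nonempty sections over $K_1$. By Lemma~\ref{lem:persist}(a), $T\cap K_1$ is persistent in $K_1$. Write $T\cap K_1=T'\cup T''$ with
\[
T'=\{x\in T\cap K_1:\ \gamma_j\in E_x\setminus G\text{ for some }j\in J\},\qquad T''=(T\cap K_1)\setminus T'.
\]

\emph{Case 1: $T''$ is not persistent in $K_1$.} By Lemma~\ref{lem:persist}(b), $T'$ is persistent in a large compactum $K'\subset K_1$. Let $G'=G\cup\{\gamma_j:j\in J\}$. For $x\in T'$ the set $E_x\setminus G'$ is a proper subset of $E_x\setminus G$, so $|E_x\setminus G'|\le n-1$; as $T'\ne\emptyset$, this also shows $n\ge1$. Then $(i,K',T',G',n-1)$ is a configuration, contrary to the minimality of $n$.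

\emph{Case 2: $T''$ is persistent in $K_1$.} By Lemma~\ref{lem:persist}(c), $T''$ is $S$-large for some infinite $S$; in particular it is nonempty. Let $x\in T''$ and $z\in R^J_x$. By Lemma~\ref{lem:pin}, $z_j\in E_x\setminus G$ for some $j$, and $j\notin J$, because for $j\in J$ we have $z_j=\gamma_j\notin E_x\setminus G$ by the definition of $T''$. Hence $p=m-|J|\ge1$, and for every $x\in T''$ the set $e_x=E_x\setminus G$, of size at most $n$, meets $\{z_j:j\notin J\}$ for all $z\in R^J_x$. Apply Lemma~\ref{lem:const} to $K_1$, to $T''$, and to the compact relation $\{(x,(z_j)_{j\notin J}):(x,z)\in R^J\}\subset K_1\times Z^p$. We obtain $j_0\notin J$ and $\gamma\in Z$ such that $K'=\{x\in K_1:\exists z\in R^J_x\ \ z_{j_0}=\gamma\}$ is a large compactum. With $\gamma_{j_0}=\gamma$, the triple $(J\cup\{j_0\},(\gamma_j)_{j\in J\cup\{j_0\}},K')$ contradicts the maximality of $|J|$.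

Both cases are impossible, so $\mathbf 1_N\notin\mathcal C_{\mathcal F_A}(X)$. Since $N\in\mathbf{\Sigma}^0_3(X)$ by Lemma~\ref{lem:D} and $N$ does not depend on $A$, Theorem~\ref{thm:N} is proved, and with it Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}

\bibitem{fdc}
\emph{Filter descriptive classes of Borel functions},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/89121}.

\end{thebibliography}
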